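# Corners of sandpile limit shapes on $\mathbb Z^2$

## Starting height two: the toppled set is a square

Put an integer number of chips on every site of $\mathbb Z^2$; negative numbers are allowed. A site holding at least $4$ chips may *topple*: it sends one chip to each of its four nearest neighbors. We start with $h$ chips at every site, where $h\le 2$ is an integer, add $n$ chips at the origin, and topple until every site has fewer than $4$ chips. For these configurations the process terminates, and the final configuration and the set of toppled sites do not depend on the order of topplings; we take this as given. Let $S_{n,h}$ be the set of sites that topple at least once.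

The question, posed in "Chip-Firing and Rotor-Routing on Trees", is this. After rescaling, does $S_{n,h}$ look like a regular $(12-4h)$-gon when $n$ is large? Precisely: are there $r_n\to\infty$ such that $r_n^{-1}S_{n,h}$ converges in Hausdorff distance to a regular $(12-4h)$-gon? The Hausdorff distance between two bounded nonempty sets is the infimum of the $\epsilon>0$ such that each set lies in the $\epsilon$-neighborhood of the other. For example, $k^{-1}\{x\in\mathbb Z^2:|x_1|,|x_2|\le k\}$ is at Hausdorff distance at most $1/k$ from the filled square $[-1,1]^2$. Polygons are always closed filled regions.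

For $h=2$ the polygon in question is a $4$-gon, and Fey and Redig (2007) showed that the limit is a square. We prove this first. The basic bookkeeping device is the following.

**Definition.** The *odometer* $u(x)$ is the number of times $x$ topples. The *discrete Laplacian* is $\Delta u(x)=\sum_{y\sim x}(u(y)-u(x))$.

Write $\eta=h+n\mathbf 1_0$ for the initial configuration, where $\mathbf 1_0$ is the indicator of the origin. The site $x$ loses $4u(x)$ chips and receives $\sum_{y\sim x}u(y)$, so the final configuration is
$$\sigma=\eta+\Delta u\le 3 .$$
Because the process terminates, $u$ has finite support. Also $S=S_{n,h}=\{u>0\}$.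

Here is an example by hand, with $h=2$, $n=6$. The origin holds $8$ chips and topples twice; its neighbors now hold $4$ and topple once each. The origin is back at $4$, each diagonal site $(\pm1,\pm1)$ is at $2+2=4$, and these five sites topple once. Everything is now stable. The odometer is $3$ at the origin and $1$ at the other eight sites of the $3\times3$ square, so $S_{6,2}$ is the $3\times 3$ square. The final heights are $0$ at the origin and at the four diagonal sites, $3$ at the four neighbors of the origin, $3$ at the twelve sites adjacent to the square from outside, and $2$ elsewhere. The diagonal site toppled because two toppling neighbors raised it from $2$ to $4$. This is the whole mechanism of the case $h=2$; to run it for all $n$ we need to know that $S$ is symmetric and has no holes or spikes.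

**Least action principle.** If $v:\mathbb Z^2\to\mathbb Z_{\ge0}$ satisfies $\eta+\Delta v\le 3$ everywhere, then $u\le v$.

*Proof.* Topple one site at a time, and let $u_k$ count the topplings after $k$ steps, so $u_0=0\le v$. Suppose $u_k\le v$, and let $x$ be the next site to topple. If $u_k(x)=v(x)$, then $\Delta u_k(x)\le\Delta v(x)$, because the center values agree and the neighbor values are no larger. So the current height of $x$ is $\eta(x)+\Delta u_k(x)\le\eta(x)+\Delta v(x)\le 3$, and $x$ cannot topple. Hence $u_k(x)<v(x)$, and $u_{k+1}\le v$. ∎

In particular the odometer does not depend on the order of topplings: two legal orders give two odometers, each of which may serve as $v$ for the other.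

**Lemma 1.** The odometer $u$ is invariant under the group $D_4$ of symmetries of $\mathbb Z^2$ fixing $0$, and it is nonincreasing in $x_1\ge0$ and in $x_2\ge 0$. Hence $x\in S$ and $|y_i|\le|x_i|$ $(i=1,2)$ imply $y\in S$.

*Proof.* Applying a symmetry to a legal toppling sequence gives a legal toppling sequence, so invariance follows from uniqueness of $u$.

For monotonicity we reflect the odometer in a vertical line to the right of the origin and use least action. Fix $k\ge0$ and let $x'=(2k+1-x_1,x_2)$, the reflection of $x$ in the line $x_1=k+\frac12$. Put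
$$\tilde u(x)=u(x)\ \text{ if }x_1\le k,\qquad \tilde u(x)=\min(u(x),u(x'))\ \text{ if }x_1\ge k+1 .$$
We check $\eta+\Delta\tilde u\le3$ at each $x$.

If $\tilde u(x)=u(x)$, then $\Delta\tilde u(x)\le\Delta u(x)$ since $\tilde u\le u$, and the bound holds.

Otherwise $x_1\ge k+1$ and $\tilde u(x)=u(x')<u(x)$. We claim $\tilde u(y)\le u(y')$ for every neighbor $y$ of $x$. If $y_1\ge k+1$ this is the definition of $\tilde u$. If $y_1=k$, then $x_1=k+1$ and $y=x'$, so $\tilde u(y)=u(x')<u(x)=u(y')$. Hence $\Delta\tilde u(x)\le\Delta u(x')$. Since $x_1\ge1$ we have $\eta(x)=h\le\eta(x')$, and so $\eta(x)+\Delta\tilde u(x)\le\eta(x')+\Delta u(x')\le3$.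

By least action $u\le\tilde u$. At $x=(k+1,x_2)$, whose reflection is $(k,x_2)$, this reads $u(k+1,x_2)\le u(k,x_2)$. The other coordinate follows by symmetry, and the last sentence follows from monotonicity and the invariance under sign changes. ∎

**Theorem 1(a).** For $h=2$ and $n\ge2$, $S_{n,2}=\{x\in\mathbb Z^2:|x_1|,|x_2|\le k_n\}$ with $k_n\to\infty$.

*Proof.* The origin starts with $2+n\ge4$ chips, so it topples. By Lemma 1, $Y=S\cap\mathbb Z_{\ge0}^2$ is a down-set: with a point it contains all points of the quadrant that are smaller in both coordinates. Let $k$ be maximal with $(k,0)\in Y$; by symmetry it is also maximal with $(0,k)\in Y$. If $x\in Y$ then $(x_1,0),(0,x_2)\in Y$, so $Y\subset[0,k]^2$.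

Suppose some lattice point of $[0,k]^2$ is not in $Y$, and choose such an $x$ with $x_1+x_2$ minimal. Points of the two axes up to $k$ lie in $Y$, so $x_1,x_2\ge1$, and by minimality $x-e_1,x-e_2\in Y$. Then $x$ has received at least two chips and never toppled, so its final height is at least $2+2=4$, a contradiction. Hence $Y=[0,k]^2\cap\mathbb Z^2$, and by symmetry $S$ is the stated square with $k_n=k$.

Let $\partial S$ denote the set of untoppled neighbors of $S$. Off $S\cup\partial S$ the height is still $2$, so conservation of chips gives $n=\sum_{S\cup\partial S}(\sigma-2)\le|S\cup\partial S|\le(2k_n+3)^2$. So $k_n\to\infty$. ∎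

With $r_n=k_n$ (for $n$ large) the limit is $[-1,1]^2$, so for $h=2$ the answer to the question is yes.

## Starting height at most one: an untoppled corner can be stable

What changes for $h\le1$? Take $h=1$, $n=11$. The origin has $12$ chips and topples three times, each neighbor reaches $1+3=4$ and topples once, the origin is back at $4$ and topples a fourth time. The odometer is $u(0)=4$, $u(\pm e_i)=1$. Final heights: $0$ at the origin, $1$ at its neighbors, $3$ at the diagonal sites $(\pm1,\pm1)$, $2$ at $(\pm2,0),(0,\pm2)$, and $1$ elsewhere. So $S_{11,1}$ is a plus of five sites. The site $(1,1)$ has two toppled neighbors and is stable, at height $1+2=3$.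

This is exactly where the proof above stops: the corner site has height at least $h+2$, which for $h\le1$ gives no contradiction. Counting toppled neighbors cannot be repaired, either. If $x\notin S$ has $x_1,x_2\ge1$, then $x+e_1,x+e_2\notin S$ by Lemma 1, so $x$ has at most two toppled neighbors, and knowing only *which* neighbors toppled never forces $x$ to topple. We need information on how many chips the region $S$ can hold, not just on its boundary.

The answer to the question is negative for all $h\le1$. Put
$$m:=3-h,\qquad\text{so }12-4h=4m .$$

**Theorem 1(b).** For no integer $h\le1$ and no $r_n\to\infty$ does $r_n^{-1}S_{n,h}$ converge in Hausdorff distance, even along a subsequence, to a regular $(12-4h)$-gon.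

The reason is that the corners of such a polygon are too sharp. A *convex corner with exterior angle $\delta$* is a boundary point near which the set is a sector of opening $\pi-\delta$; the square has $\delta=\pi/2$, the regular octagon has $\delta=\pi/4$.

**Theorem 2.** Let $h\le 1$, and suppose $r_n^{-1}S_{n,h}\to K$ in Hausdorff distance along some sequence $n\to\infty$, where $r_n\to\infty$ and $K\subset\mathbb R^2$ is compact. Suppose that near some $v\in\partial K$, $K$ is a convex corner with exterior angle $\delta\in(0,\pi)$; that is, for some $\rho>0$, $K\cap B(v,\rho)=(v+W)\cap B(v,\rho)$ with $W$ a closed sector of opening $\beta=\pi-\delta$. Then $\delta<\pi/2$ and $\sin\delta\le\frac1{3-h}$.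

**Theorem 3.** In Theorem 2, $\sin\delta<\frac1{3-h}$. Consequently, if $K$ is any simple polygon, regular or not, it has strictly more than $2\pi/\arcsin\frac1{3-h}$ sides, which is more than $12-4h$; and the number of sides is a multiple of $4$. (For $h=1$ at least $16$ sides, for $h=0$ at least $20$.)

**Theorem 2 implies Theorem 1(b).** A regular $4m$-gon has convex corners with exterior angle $\delta=\frac{2\pi}{4m}=\frac{\pi}{2m}$. The sine is strictly concave on $[0,\pi/2]$, so it lies strictly above the chord $x\mapsto\frac2\pi x$ on $(0,\pi/2)$; since $m\ge2$ this gives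
$$\sin\frac{\pi}{2m}>\frac1m ,\tag{1}$$
which contradicts Theorem 2. For $h=1$: the octagon has $\sin\frac\pi4\approx0.71$, while Theorem 2 allows at most $\frac12$.

These theorems do not determine the limit shape for $h\le1$, and they do not exclude polygons with more sides than the stated bound.

## How many chips a toppled region must keep

The next lemma replaces the count of toppled neighbors: a large toppled region ends with average height at least about $2$.

**Lemma 2.** For finite $A\subset S$, $\sum_{A}\sigma\ge\#\{\text{edges of }\mathbb Z^2\text{ with both ends in }A\}$. Also $0\le\sigma\le3$ on $S$.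

*Proof.* Topple one site at a time. Just after its last toppling a site of $S$ has height at least $0$, and from then on it only gains chips. It gains at least one chip from each neighbor whose last toppling is later. So $\sigma\ge0$ on $S$. For each edge inside $A$, exactly one endpoint has the earlier last toppling, and it receives a chip from the other endpoint afterwards; chips counted for different edges are different. Summing over $A$ gives the inequality. The bound $\sigma\le3$ is stability. ∎

The two examples show that equality can occur. In the plus of five sites ($h=1$, $n=11$) there are $4$ edges, and the heights sum to $0+4\cdot1=4$. In the $3\times3$ square ($h=2$, $n=6$) there are $12$ edges, and the heights sum to $4\cdot3=12$.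

A square array has about two edges per site. So inside $S$ the average height lies between $2$ and $3$, and relative to the initial height $h$ the average *gain* lies between $2-h=m-1$ and $3-h=m$. We now pass this to the limit.

## The limiting density and a mean value identity

From now on $h\le1$, so $m\ge2$; $r=r_n$; and $r^{-1}S\to K$ along a sequence, with $K$ compact with nonempty interior. The interior is automatically nonempty if $K$ has a corner as in Theorem 2. Let $\bar S=S\cup\partial S$ and
$$f:=\sigma-h=n\mathbf 1_0+\Delta u .\tag{2}$$

**Size bounds.** Take $n$ large, so that $0\in S$. Off $\bar S$ we have $f=0$. On $S$, Lemma 2 gives $-h\le f\le m$. On $\partial S$ we have $u=0$, so $f=\Delta u\ge0$, and $f\le m$. Since $-h\ge-1\ge-m$, we get $|f|\le m$ everywhere. Convergence to the compact set $K$ gives $\bar S\subset B(0,Cr)$; throughout, $C$ is a constant that may change from line to line. Since $\sum\Delta u=0$,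
$$n=\sum f\le m|\bar S|\le Cr^2 .\tag{3}$$
Since $\Delta|x|^2=4$ and $|x|^2\mathbf 1_0=0$, summation by parts gives
$$4\sum u=\sum u\,\Delta|x|^2=\sum|x|^2\Delta u=\sum|x|^2f\le Cr^4 .\tag{4}$$

**Facts on $K$.** These transfer Lemma 1 to the limit.

* $K$ is $D_4$-invariant, and $q\in K$, $|y_i|\le|q_i|$ imply $y\in K$. Indeed, take $x_n\in S$ with $x_n/r\to q$ and lattice points $y_n$ with $|y_{n,i}|\le|x_{n,i}|$ and $y_n/r\to y$; then $y_n\in S$ by Lemma 1. Since $K$ has interior, it contains some $q$ with $q_1q_2\ne0$, hence a box around $0$. So $0\in\operatorname{int}K$.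
* $|\partial K|=0$. If $x\in\partial K$ with $x_1,x_2>0$ and $x+t(1,1)\in K$ for some $t>0$, then $x$ is interior to the box of $x+t(1,1)$, which lies in $K$, a contradiction. So each line parallel to $(1,1)$ meets $\partial K\cap(0,\infty)^2$ in at most one point, and by Fubini this set is null. The other quadrants follow by symmetry, and the axes are null.
* For every compact $L\subset\operatorname{int}K$, $rL\cap\mathbb Z^2\subset S$ for $n$ large. $(\ast)$ Given $y\in\operatorname{int}K$, choose $q\in K$ with $|q_i|>|y_i|$ for $i=1,2$, by moving $y$ slightly outward in both coordinates. Take $x_n\in S$ with $x_n/r\to q$. By Lemma 1 the lattice points of the box of $x_n$ lie in $S$, and for $n$ large these include all lattice points of $r\cdot$(a neighborhood of $y$). Cover $L$ by finitely many such neighborhoods.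

**The density.** Let $\mu_n=r^{-2}\sum_xf(x)\,\delta_{x/r}$, with $\delta_z$ the unit mass at $z$. These signed measures live in a fixed ball and satisfy $|\mu_n|\le m\,r^{-2}\cdot$(counting measure on $r^{-1}\mathbb Z^2$). So after passing to a subsequence, $n/r^2\to\nu$ and $\mu_n\to\mu$ weakly. For continuous $\varphi$ with compact support, $|\int\varphi\,d\mu|\le m\int|\varphi|\,dx$, so $\mu=g\,dx$ with $|g|\le m$. Moreover $\mu_n(Q)\to\int_Qg$ for every square or disc $Q$: approximate $\mathbf 1_Q$ by continuous functions that differ from it only in a thin neighborhood of $\partial Q$, where $|\mu_n|$ and $|g|\,dx$ have small mass.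

**Lemma 3.** $g=0$ a.e. off $K$ and $m-1\le g\le m$ a.e. on $K$. If $\varphi\in C^4_c(\mathbb R^2)$ is harmonic in a neighborhood of $K$, then
$$\int_Kg\varphi\,dx=\nu\varphi(0).\tag{5}$$

*Proof.* For $n$ large $r^{-1}\bar S$ lies in any given neighborhood of $K$, so $\mu$ vanishes off $K$. Also $g\le m$ since $f\le m$.

*Lower bound.* Let $Q\subset\operatorname{int}K$ be a closed axis-parallel square of side $a$. By $(\ast)$ the lattice points of $rQ$ form an $\ell_1\times\ell_2$ array inside $S$, with $\ell_i=ra+O(1)$. The array has $2\ell_1\ell_2-\ell_1-\ell_2$ edges, so by Lemma 2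
$$\mu_n(Q)\ge r^{-2}\big[(2\ell_1\ell_2-\ell_1-\ell_2)-h\ell_1\ell_2\big]\to(2-h)a^2=(m-1)|Q| .$$
Thus $\int_Qg\ge(m-1)|Q|$ for all such $Q$. By Lebesgue differentiation $g\ge m-1$ a.e. on $\operatorname{int}K$, hence a.e. on $K$ because $|\partial K|=0$.

*Identity.* Put $\varphi_r(x)=\varphi(x/r)$. By (2) and summation by parts,
$$\sum f\varphi_r-n\varphi(0)=\sum\varphi_r\,\Delta u=\sum u\,\Delta\varphi_r .$$
By Taylor's formula $\Delta\varphi_r(x)=r^{-2}(\nabla^2\varphi)(x/r)+O(r^{-4})$, where $\nabla^2$ denotes the continuum Laplacian. The sum on the right runs over $x\in S$, and for $n$ large every such $x/r$ lies in the neighborhood where $\varphi$ is harmonic, so the first term vanishes. By (4) the right side is at most $Cr^{-4}\sum u\le C$ in absolute value. Divide by $r^2$ and let $n\to\infty$. ∎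

**Harmonic polynomials do not see the corners.** The first test functions one would insert in (5) are $\operatorname{Re}z^k$ and $\operatorname{Im}z^k$, cut off outside a neighborhood of $K$. Suppose $K$ is a regular $4m$-gon. Being $D_4$-invariant, it is centered at $0$. Let $g\equiv c$ be constant on $K$, with $c\in[m-1,m]$ and $\nu=c|K|$. The rotation by $2\pi/(4m)$ preserves $K$ and multiplies $z^k$ by $e^{2\pi ik/(4m)}$, so $\int_Kz^k\,dx=0$ unless $4m$ divides $k$. Every such $g$ passes the test (5) for all $k<4m$, so no harmonic polynomial of degree less than $4m$ can exclude this $K$. We need test functions that look at a single corner.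

## A double pole approaching the corner

Such functions have a pole just outside $K$, close to the corner. A simple pole $\operatorname{Re}(\zeta+\varepsilon)^{-1}$ is too weak: $|\zeta|^{-1}$ is integrable at the corner, and both sides of (5) stay bounded. For the double pole, $|\zeta|^{-2}$ just fails to be integrable: the integral over the corner diverges logarithmically, with a coefficient that depends only on the angular behavior. Since the right side of (5) stays bounded, the coefficient has to have the right sign, and this is the condition on the angle. We do not know $g$, but $m-1\le g\le m$ allows us to take the worst case.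

**Proof of Theorem 2.**

**Step 1: the test function.** Its purpose is a bound that is uniform as the pole approaches $v$. Use a complex coordinate $\zeta$ centered at $v$ whose positive real axis is the inward bisector of the corner. So $K\cap B(v,\rho)$ consists of $\zeta=0$ and the points with $|\zeta|<\rho$, $|\arg\zeta|\le\beta/2$, where $\beta<\pi$. Since $0\in\operatorname{int}K$, we have $|v|>0$. For $0<\varepsilon\le\frac14\min(\rho,|v|)$ let
$$\varphi_\varepsilon=\operatorname{Re}\,(\zeta+\varepsilon)^{-2}.$$
Its only pole $\zeta=-\varepsilon$ lies in $B(v,\rho)$ outside the sector, so not in $K$. Multiplied by a smooth cutoff equal to $1$ near $K$ and vanishing near the pole and near infinity, $\varphi_\varepsilon$ is admissible in (5). At the origin of $\mathbb R^2$ we have $|\zeta|=|v|$, so $|\varphi_\varepsilon(\text{origin})|\le(|v|-\varepsilon)^{-2}\le4|v|^{-2}$. Below, $C$ does not depend on $\varepsilon$. Put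
$$\Psi(t):=(m-1)t^+-mt^-,\qquad\text{equivalently}\qquad\Psi(t)=mt-t^+ .$$
From $m-1\le g\le m$ we get $g\varphi_\varepsilon=g\varphi_\varepsilon^+-g\varphi_\varepsilon^-\ge\Psi(\varphi_\varepsilon)$, so by (5)
$$\int_K\Psi(\varphi_\varepsilon)\,dx\le\int_Kg\varphi_\varepsilon\,dx\le C.\tag{6}$$

**Step 2: the logarithm.** We show that the left side of (6) is a multiple of $\log(1/\varepsilon)$ up to a bounded error. The function $\Psi$ is $m$-Lipschitz, $\Psi(0)=0$, and $\Psi(\lambda t)=\lambda\Psi(t)$ for $\lambda\ge0$.

* On $K\setminus B(v,\rho/2)$ we have $|\zeta+\varepsilon|\ge\rho/2-\rho/4=\rho/4$, so $|\varphi_\varepsilon|\le16\rho^{-2}$; this region contributes at most $C$.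
* On the sector $\operatorname{Re}\zeta\ge0$, so $|\zeta+\varepsilon|\ge\max(|\zeta|,\varepsilon)$. Hence over the part of the sector with $|\zeta|<\varepsilon$, $\int|\varphi_\varepsilon|\le\pi\varepsilon^2\cdot\varepsilon^{-2}=\pi$.
* On the sector with $|\zeta|\ge\varepsilon$, using $|2\zeta+\varepsilon|\le3|\zeta|$,
$$\big|(\zeta+\varepsilon)^{-2}-\zeta^{-2}\big|=\frac{\varepsilon|2\zeta+\varepsilon|}{|\zeta|^2|\zeta+\varepsilon|^2}\le3\varepsilon|\zeta|^{-3},$$
whose integral over $|\zeta|\ge\varepsilon$ is at most $3\varepsilon\cdot2\pi\int_\varepsilon^\infty s^{-2}ds=6\pi$.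

In polar coordinates $\zeta=se^{i\theta}$ we have $\operatorname{Re}\zeta^{-2}=s^{-2}\cos2\theta$ and $dx=s\,ds\,d\theta$. So
$$\int_K\Psi(\varphi_\varepsilon)\,dx\ \ge\ J\int_\varepsilon^{\rho/2}\frac{ds}{s}-C,\qquad J=\int_{-\beta/2}^{\beta/2}\Psi(\cos2\theta)\,d\theta .\tag{7}$$
By (6) the left side is bounded above as $\varepsilon\to0$, while the integral of $ds/s$ tends to infinity. Hence $J\le0$.

**Step 3: computing $J$.** This turns $J\le0$ into the angle condition.

If $\beta\le\pi/2$, then $\cos2\theta\ge0$ on the whole range, and $J=(m-1)\int_{-\beta/2}^{\beta/2}\cos2\theta\,d\theta=(m-1)\sin\beta>0$, a contradiction. So $\beta>\pi/2$, that is, $\delta<\pi/2$.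

If $\pi/2<\beta<\pi$, then $\cos2\theta>0$ exactly for $|\theta|<\pi/4$, and $\Psi(t)=mt-t^+$ gives
$$J=m\int_{-\beta/2}^{\beta/2}\cos2\theta\,d\theta-\int_{-\pi/4}^{\pi/4}\cos2\theta\,d\theta=m\sin\beta-1 .$$
Thus $\sin\delta=\sin\beta\le1/m=\frac1{3-h}$. ∎

With this, Theorem 1(b) is proved. For the octagon and $h=1$, $J=2\sin\frac{3\pi}4-1=\sqrt2-1>0$.

## The borderline angle $\sin\delta=1/m$: heights equal to three along the edges

To prove the strict inequality in Theorem 3, suppose for contradiction that $\sin\delta=1/m$. Then $\beta>\pi/2$ and $J=0$, and the estimates of the last section have no slack at logarithmic scale. So the density must be close to the extremal one near $v$; in particular $g$ must be near $m$ (height $3$) where $\cos2\theta<0$, which is in the two subsectors adjacent to the edges. There the odometer must look like a quadratic function. But the odometer takes integer values, and this forces arithmetic conditions on the directions of the edges that cannot be met.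

**Step 1: the density near the corner.** We extract what $J=0$ says about $g$. By the definition of $\Psi$, (6), and (7) with $J=0$,
$$\int_K\big[(g-m+1)\varphi_\varepsilon^++(m-g)\varphi_\varepsilon^-\big]dx=\int_Kg\varphi_\varepsilon\,dx-\int_K\Psi(\varphi_\varepsilon)\,dx\le C .$$
Both terms in the bracket are nonnegative. As $\varepsilon\to0$, $\varphi_\varepsilon\to s^{-2}\cos2\theta$ pointwise on the sector minus its vertex, so by Fatou's lemma
$$\int_{K\cap B(v,\rho/2)}(m-g)\,s^{-2}(\cos2\theta)^-\,dx<\infty .\tag{8}$$

**Step 2: convergence of odometers.** We show that $u$, after rescaling, has a limit $U$ with Laplacian $g\mathbf 1_K$ away from $0$, and that first differences converge too. Recall the lattice potential kernel: a function $G$ on $\mathbb Z^2$ with $\Delta G=\mathbf 1_0$ and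
$$G(z)=\frac1{2\pi}\log|z|+\kappa+O(|z|^{-2})\qquad(z\ne0),$$
with a constant $\kappa$ (Lawler–Limic, *Random Walk: A Modern Introduction*, Thm 4.4.4, after normalization). For instance, the equation at $0$ together with lattice symmetry says that $G(e_1)-G(0)=\frac14$. Expanding the logarithm, for unit vectors $e\in\mathbb Z^2$ and $z\ne0$,
$$G(z+e)-G(z)=\frac1{2\pi}\frac{z\cdot e}{|z|^2}+O(|z|^{-2}) .$$
Since $u$ has finite support, $u=(\Delta G)*u=G*\Delta u$, and so by (2)
$$u=G*f-nG .$$
Let $\Gamma(z)=\frac1{2\pi}\log|z|$ and $U:=\Gamma*(g\mathbf 1_K)-\nu\Gamma$. We claim that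
$$u(x)=r^2U(x/r)+o(r^2),\qquad u(x+e_i)-u(x)=r\,\partial_iU(x/r)+o(r)\tag{9}$$
uniformly for $\xi:=x/r$ in a compact set $L\subset\mathbb R^2\setminus\{0\}$.

*Replacing $G$ by $\Gamma$.* In $\sum_yf(y)G(x-y)-nG(x)$ the term $y=x$ is $O(1)$. For $y\ne x$, write $G(x-y)=\Gamma(\xi-y/r)+\frac{\log r}{2\pi}+\kappa+O(|x-y|^{-2})$. Since $\sum_{y\neq x}f(y)=n-f(x)$, the constants $\kappa+\frac{\log r}{2\pi}$ cancel against those of $nG(x)$ up to $O(\log r)$. The error terms contribute $O\big(\sum_{0<|z|\le Cr}|z|^{-2}\big)=O(\log r)$ from the sum and $O(n|x|^{-2})=O(1)$ from $nG(x)$. The same estimate of errors applies to first differences, where there are no constants to cancel. Hence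
$$u(x)=r^2\Big[\int_{z\ne\xi}\Gamma(\xi-z)\,d\mu_n(z)-\frac n{r^2}\Gamma(\xi)\Big]+O(\log r),$$
$$u(x+e_i)-u(x)=r\Big[\int_{z\ne\xi}\partial_i\Gamma(\xi-z)\,d\mu_n(z)-\frac n{r^2}\partial_i\Gamma(\xi)\Big]+O(\log r).$$

*Passing to the limit.* For $a\in(0,1)$ let $\Gamma_a(z)=\frac1{2\pi}\log\max(|z|,a)$ and $F_a(z)=\frac{z}{2\pi\max(|z|,a)^2}$, the truncations of $\Gamma$ and $\nabla\Gamma$. They are Lipschitz. All $\mu_n$ live in a fixed ball, on which the translates $z\mapsto\Gamma_a(\xi-z)$, $\xi\in L$, are uniformly bounded and equicontinuous, hence precompact in the sup norm by Arzelà–Ascoli; since the total masses are bounded, weak convergence is uniform over them. So $\int\Gamma_a(\xi-z)\,d\mu_n\to\int\Gamma_a(\xi-z)g(z)\,dz$ uniformly in $\xi\in L$, and likewise for $F_a$. The remainders are supported in $|\xi-z|<a$. There $|\Gamma-\Gamma_a|=\frac1{2\pi}\log\frac a{|\xi-z|}\le\frac{a}{2\pi|\xi-z|}$ and $|\nabla\Gamma-F_a|\le\frac1{2\pi|\xi-z|}$. Since $\sum_{0<|y|<R}|y|^{-1}\le CR$ and $|f|\le m$,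
$$\int_{0<|\xi-z|<a}\frac{d|\mu_n|(z)}{|\xi-z|}\le m\,r^{-2}\sum_{0<|y|<ar}\frac r{|y|}\le Ca ,$$
and the integral of $|g(z)|/|\xi-z|$ over $|\xi-z|<a$ is at most $Ca$ too. In $\int_{z\ne\xi}\Gamma_a\,d\mu_n$ and its gradient analogue the omitted atom at $\xi$ has mass $O(r^{-2})$ and does not matter. So the errors in the limit are at most $Ca^2$ for $\Gamma$ and $Ca$ for $\nabla\Gamma$, for every $a$. Together with $n/r^2\to\nu$ this proves (9).

*Properties of $U$.* The logarithmic potential of a bounded compactly supported density is $C^1$, lies in $W^{2,p}_{loc}$ for all $p<\infty$, and has that density as its Laplacian. So $U\in C^1\cap W^{2,p}_{loc}(\mathbb R^2\setminus\{0\})$ and $\nabla^2U=g\mathbf 1_K$ off $0$. By (9), $U\ge0$ since $u\ge0$. If $\xi\notin K$, lattice points $x_n$ with $x_n/r\to\xi$ are outside $S$ for $n$ large, so $u(x_n)=0$ and $U(\xi)=0$: thus $U=0$ off $K$. By continuity $U(v)=0$.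

**Step 3: blow-up at the corner.** The aim is to identify $U$ near $v$ in the subsectors adjacent to the edges.

*Quadratic bound.* Let $0<s<|v|/2$. In $B(v,2s)$ write $U=H+P$ with $\nabla^2P=\nabla^2U$, $P=0$ on the boundary circle, and $H$ harmonic. Since $|\nabla^2P|\le m$, comparison with $\pm\frac m4(4s^2-|x-v|^2)$ gives $|P|\le ms^2$. On the boundary circle $H=U\ge0$, so $H\ge0$ inside, and $H(v)=U(v)-P(v)=-P(v)\le ms^2$. Harnack's inequality for the disc of radius $2s$ gives $H\le\frac{2s+s}{2s-s}H(v)\le3ms^2$ on $B(v,s)$. So $0\le U\le4ms^2$ on $B(v,s)$.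

*Compactness.* Let $U_t(y):=t^{-2}U(v+ty)$. For each $R$ and all small $t$, on $B(0,2R)$ we have $0\le U_t\le16mR^2$, and $\nabla^2U_t=(g\mathbf 1_K)(v+t\,\cdot)$ is at most $m$ in absolute value. Subtract from $U_t$ the logarithmic potential of $\nabla^2U_t$ restricted to $B(0,2R)$. The gradient of that potential has modulus of continuity $C\omega(1+\log^+\frac1\omega)$ at distance $\omega$, with $C$ depending only on $m$ and $R$. The difference is harmonic (Weyl's lemma) and uniformly bounded, so its derivatives are uniformly bounded on $B(0,R)$. By Arzelà–Ascoli the family $U_t$ is precompact in $C^1_{loc}$ as $t\to0$. Let $V$ be a limit along some sequence $t\to0$.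

*Identification.* Let $(s,\theta)$ now be polar coordinates of $y$, with the same axis as before. Let $p$ be the outward unit normal of the edge $\theta=\beta/2$, and $R_+$ the open sector $\pi/4<\theta<\beta/2$, nonempty since $\beta>\pi/2$. Since $\beta/2<\pi/2$, on a compact subset of $R_+$ both $|y|^{-2}$ and $(\cos2\theta)^-$ are bounded below by positive constants. Substituting $x=v+ty$, the integral in (8) over the image of such a set is $\int(m-g(v+ty))|y|^{-2}(\cos2\theta)^-\,dy$, and it tends to $0$ as $t\to0$, because the image shrinks to $v$ and the integral in (8) is finite. So $m-g(v+t\,\cdot)\to0$ in $L^1_{loc}(R_+)$, and hence $\nabla^2V=m$ in $R_+$ in the sense of distributions. Moreover $V\in C^1$, and $V=0$ outside the closed sector $|\theta|\le\beta/2$, because $U=0$ off $K$.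

Put $D=V-\frac m2\min(y\cdot p,0)^2$. In $R_+$ we have $y\cdot p=-s\sin(\beta/2-\theta)<0$, so $D$ is harmonic there. For $\theta$ slightly larger than $\beta/2$ we have $y\cdot p>0$ and $V=0$, so $D=0$. Finally $D$ is $C^1$ across the ray $\theta=\beta/2$. A $C^1$ function that is harmonic on both sides of a line is harmonic across it: integrate by parts against a test function on each side, away from the line by a small distance, and let the distance tend to $0$; the boundary terms cancel because $D$ and $\nabla D$ are continuous. So $D$ is harmonic in a sector $\pi/4<\theta<\beta/2+\gamma$ with some $\gamma>0$. It vanishes on an open subset, hence identically, by unique continuation. So $V=\frac m2(y\cdot p)^2$ in $R_+$. This holds for every limit $V$, and therefore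
$$U_t\to Q(y):=\tfrac m2(y\cdot p)^2\quad\text{in }C^1_{loc}(R_+)\text{ as }t\to0 .\tag{10}$$

**Step 4: integrality.** We now use that $u$ is integer-valued. Write $p=(p_1,p_2)$ in the coordinates of $\mathbb Z^2$, and regard $R_+$ as a subset of $\mathbb R^2$ in these same coordinates.

*Claim: $mp_1^2,\ mp_1p_2,\ mp_2^2\in\mathbb Z$.* These numbers are the second derivatives of $Q$. The idea is that second differences of $u$ are integers, and that an $L^2$ estimate brings them close to the second derivatives of $Q$.

*Setting.* Fix a disc with $\overline{B(y_0,3b)}\subset R_+$, and let $\alpha\in(0,1)$. By (10) and the $L^1_{loc}$ convergence we can choose $t$ so small that on $B(y_0,3b)$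
$$|U_t-Q|\le\alpha,\qquad|\nabla(U_t-Q)|\le\alpha,\qquad\int_{B(y_0,3b)}(m-g(v+ty))\,dy\le\alpha,$$
and $v+t\overline{B(y_0,3b)}\subset\operatorname{int}K\setminus\{0\}$. With $t$ fixed, let $n\to\infty$. Put
$$N=tr_n,\qquad y=\frac{x-r_nv}N,\qquad q(x)=\tfrac m2\big((x-r_nv)\cdot p\big)^2=N^2Q(y),\qquad w=u-q .$$
Constants $C,c>0$ below do not depend on $\alpha$, $t$, $n$. For $n$ large we have, at lattice points with $y\in B(y_0,3b)$:

* $|w|\le2\alpha N^2$ and $|w(x+e_i)-w(x)|\le2\alpha N$. Indeed $x/r=v+ty$, so $r^2U(x/r)=N^2U_t(y)$ and $r\,\partial_iU(x/r)=N\,\partial_iU_t(y)$, while $q(x+e_i)-q(x)=N\,\partial_iQ(y)+O(1)$; now use (9) and note that $o(r^2)$ and $o(r)$ are at most $\alpha N^2$ and $\alpha N$, up to the $O(1)$, once $n$ is large, because $t$ is fixed.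
* These sites lie in $S\setminus\{0\}$ by $(\ast)$, and $\Delta q=m(p_1^2+p_2^2)=m$ exactly. So $\Delta w=f-m=\sigma-3\in[-3,0]$.
* By convergence of $\mu_n$ on discs, $\sum|\Delta w|=\sum(m-f)=r^2\big(\int_{v+tB(y_0,3b)}(m-g)\,dx+o(1)\big)\le\alpha N^2+o(r^2)\le2\alpha N^2$. Hence $\sum|\Delta w|^2\le6\alpha N^2$.

*Localization.* Let $\chi(x)=\psi(y)$ with a smooth cutoff $0\le\psi\le1$, $\psi=1$ on $B(y_0,2b)$, $\operatorname{supp}\psi\subset B(y_0,\frac52b)$. Put $E=\chi w$. From $\chi(y')w(y')-\chi(x)w(x)=\chi(x)[w(y')-w(x)]+w(x)[\chi(y')-\chi(x)]+[\chi(y')-\chi(x)][w(y')-w(x)]$,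
$$\Delta E(x)=\chi\Delta w+w\,\Delta\chi+\sum_{y'\sim x}(\chi(y')-\chi(x))(w(y')-w(x)).$$
Differences of $\chi$ are at most $C/N$ and $|\Delta\chi|\le C/N^2$. So $|\Delta E|\le|\Delta w|+C\alpha$ on at most $CN^2$ sites, all with $y\in B(y_0,3b)$, and $\Delta E=0$ elsewhere. Since $\alpha<1$,
$$\sum|\Delta E|^2\le2\sum|\Delta w|^2+C\alpha^2N^2\le C\alpha N^2 .$$

*From the Laplacian to all second differences.* Let $D_{ii}E=E(\cdot+e_i)+E(\cdot-e_i)-2E$, with Fourier symbol $\lambda_i=2\cos\xi_i-2\le0$, and let $D_i^+$ be the forward difference in direction $i$. The symbol of $D_1^+D_2^+$ is $(e^{i\xi_1}-1)(e^{i\xi_2}-1)$, and $|e^{i\xi}-1|^2=2-2\cos\xi$, so its squared modulus is $\lambda_1\lambda_2$. The symbol of $\Delta$ is $\lambda_1+\lambda_2$. Since $\lambda_1\lambda_2\ge0$, we have $\lambda_1^2+\lambda_2^2+\lambda_1\lambda_2\le(\lambda_1+\lambda_2)^2$, and Parseval's identity for the finitely supported $E$ gives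
$$\sum|D_{11}E|^2+\sum|D_{22}E|^2+\sum|D_1^+D_2^+E|^2\le\sum|\Delta E|^2\le C\alpha N^2 .$$

*Conclusion of the claim.* For $y\in B(y_0,b)$ and $n$ large, $E=w$ at all sites involved, and since $q$ is quadratic the three differences equal
$$D_{11}u-mp_1^2,\qquad D_{22}u-mp_2^2,\qquad D_1^+D_2^+u-mp_1p_2,$$
with integer differences of $u$. If one of the three numbers were at distance $d>0$ from $\mathbb Z$, the corresponding difference would be at least $d$ in absolute value at all of the at least $cN^2$ such sites. So $d^2cN^2\le C\alpha N^2$, that is, $cd^2\le C\alpha$. This holds for every $\alpha\in(0,1)$ with the same $c$ and $C$, which is impossible. This proves the claim.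

The same holds for the outward unit normal $p'$ of the other edge: (8) is symmetric in $\theta$, so Steps 3 and 4 apply in the sector $-\beta/2<\theta<-\pi/4$.

**Step 5: arithmetic.** We show that the integrality of both matrices contradicts $\sin\delta=1/m$. The matrices $A=mpp^T$ and $A'=mp'p'^T$ have integer entries, rank one, and trace $m$.

We claim $A=k\,ss^T$ with $s\in\mathbb Z^2$ primitive and $k\ge1$ an integer. A nonzero column of $A$ is an integer vector parallel to $p$, so $p$ is parallel to a primitive $s\in\mathbb Z^2$, and $A=k\,ss^T$ with $k=m/|s|^2>0$. The numbers $s_1^2,s_1s_2,s_2^2$ have greatest common divisor $1$, since a prime dividing $s_1^2$ and $s_2^2$ divides both $s_1$ and $s_2$. So $1$ is an integer combination of them, and $k$ is the same combination of the integers $ks_1^2,ks_1s_2,ks_2^2$; hence $k\in\mathbb Z$. Likewise $A'=k's's'^T$.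

The normals $p,p'$ point in the directions $\theta=\pm(\beta/2+\pi/2)$, so the angle between them is $2\pi-(\beta+\pi)=\pi-\beta=\delta$. Since $s=\pm\sqrt{m/k}\,p$ and $s'=\pm\sqrt{m/k'}\,p'$,
$$1=m^2\sin^2\delta=m^2\det(p,p')^2=kk'\det(s,s')^2 .$$
All three factors on the right are nonnegative integers, so $k=k'=1$. Then
$$(s\cdot s')^2=\operatorname{tr}(AA')=m^2(p\cdot p')^2=m^2\cos^2\delta=m^2-1 .$$
So $m^2-1=a^2$ for an integer $a\ge0$, that is, $(m-a)(m+a)=1$, which forces $m=1$. But $m\ge2$. This contradiction proves $\sin\delta<1/m$, the first assertion of Theorem 3.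

## Counting the sides of a polygonal limit

It remains to prove the statements of Theorem 3 on polygons. Let $K$ be a simple polygon; it has nonempty interior, so all of the above applies. At each vertex the signed exterior angle is $\pi$ minus the interior angle, positive at convex vertices and negative at reflex ones, and the signed exterior angles sum to $2\pi$. So the exterior angles at the convex vertices sum to at least $2\pi$. Each convex vertex is a corner as in Theorem 2, so its exterior angle satisfies $\delta<\pi/2$ and $\sin\delta<\frac1m$, that is, $\delta<\arcsin\frac1m$. Hence there are more than $2\pi/\arcsin\frac1m$ convex vertices, and at least that many sides. By (1), $\arcsin\frac1m<\frac\pi{2m}$, so $2\pi/\arcsin\frac1m>4m=12-4h$.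

The group $D_4$ permutes the vertices of $K$, since $K$ is $D_4$-invariant. Its orbits on nonzero points of $\mathbb R^2$ have size $4$ (points on the axes or diagonals) or $8$, and $0$ is not a vertex, because $0\in\operatorname{int}K$. So the number of vertices, which is the number of sides, is a multiple of $4$.

For $h=1$, $m=2$ and $2\pi/\arcsin\frac12=2\pi/(\pi/6)=12$. The number of sides is a multiple of $4$ strictly larger than $12$, so at least $16$. For $h=0$, $m=3$ and $2\pi/\arcsin\frac13\approx18.5$, so there are at least $20$ sides. ∎
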